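# Laflamme families and the size of the continuum

## 1. Almost disjoint families, $F_\sigma$ ideals, Laflamme families

A natural number $N$ is identified with $\{0,\dots,N-1\}$, so "$x\subseteq N$" says that all elements of $x$ are below $N$, and $x\setminus N$ is the part of $x$ from $N$ on. We write $x\subseteq^*y$ if $x\setminus y$ is finite. "Almost all $k$" means all but finitely many $k\in\omega$. We say that $h$ **hits** $x$ if $h\cap x$ is infinite.

**Definition (almost disjoint, MAD).** Infinite sets $a,b\subseteq\omega$ are *almost disjoint* (a.d.) if $a\cap b$ is finite. A family $\mathcal A\subset[\omega]^\omega$ is a.d. if its members are pairwise almost disjoint. A *MAD family* is an infinite a.d. family that is not properly contained in a larger a.d. family.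

Equivalently, an infinite a.d. family $\mathcal A$ is MAD if every $b\in[\omega]^\omega$ is hit by some $a\in\mathcal A$: an infinite $b$ hit by no member is not itself a member and could be added, and conversely any set that can be added is hit by no member. By Zorn's lemma every infinite a.d. family extends to a MAD family.

*Examples.* On the countable set $2^{<\omega}$ the sets $\{f{\restriction}n:n<\omega\}$, $f\in2^\omega$, form an a.d. family of size $\mathfrak c$. A countably infinite a.d. family $\{A_n:n<\omega\}$ is never MAD: choose $b_n\in A_n\setminus\bigcup_{i<n}A_i$ with $b_n>b_{n-1}$ (possible, since $A_n\cap\bigcup_{i<n}A_i$ is finite); then $b=\{b_n:n<\omega\}$ satisfies $b\cap A_i\subseteq\{b_0,\dots,b_i\}$ for all $i$.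

**Definition (ideal, $F_\sigma$ ideal).** An *ideal on $\omega$* is a proper ideal $\mathcal I\subsetneq\mathcal P(\omega)$ containing all finite sets. It is *$F_\sigma$* if it is an $F_\sigma$ subset of $\mathcal P(\omega)\cong2^\omega$. We put $\mathcal I^+=\mathcal P(\omega)\setminus\mathcal I$. For a family $\mathcal A$, $\mathcal I(\mathcal A)$ is the ideal generated by $\mathcal A$ and the finite sets.

*Example 1.* The summable ideal $\{x:\sum_{m\in x}\frac1{m+1}<\infty\}$ is $F_\sigma$: it is the union over $C\in\omega$ of the closed sets $\{x:\sum_{m\in x}\frac1{m+1}\le C\}$.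

*Example 2.* Let $n_k\ge1$ be integers with $n_k\to\infty$ and let $Q_k\subset\omega$ with $|Q_k|=n_k^2$. Put
$$\mathcal I_{\bar Q}=\{x\subseteq\omega:\exists C\in\omega\ \forall k\ |x\cap Q_k|\le Cn_k\}.$$
This is closed under subsets and finite unions. It contains each finite $x$ (take $C=|x|$ and use $n_k\ge1$). For fixed $C$ the condition defines a closed set, so $\mathcal I_{\bar Q}$ is $F_\sigma$. It is proper, because $|Q_k|/n_k=n_k\to\infty$. Also, if $|x\cap Q_k|\le n_k$ for almost all $k$, then $x\in\mathcal I_{\bar Q}$: let $C$ be at least $1$ and at least $n_k$ for each of the finitely many exceptional $k$, and use $|x\cap Q_k|\le n_k^2$ there.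

**Definition (Laflamme family).** A *Laflamme family* is a MAD family $\mathcal A$ that is not contained in any $F_\sigma$ ideal on $\omega$. Equivalently, for every $F_\sigma$ ideal $\mathcal I$ there is $a\in\mathcal A$ with $a\in\mathcal I^+$.

*Example (a MAD family that is not Laflamme).* Let $\mathcal I$ be the summable ideal. Every infinite $b$ contains an infinite $b'\in\mathcal I$ (choose a sparse subset). Split $\{2^n:n<\omega\}\in\mathcal I$ into infinitely many infinite sets, and extend this a.d. family by Zorn's lemma to an a.d. family $\mathcal A\subseteq\mathcal I$ maximal among the a.d. families included in $\mathcal I$. Given $b$, the set $b'\subseteq b$ is hit by some $a\in\mathcal A$, so $a$ hits $b$. Thus $\mathcal A$ is MAD, and it lies inside an $F_\sigma$ ideal.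

**Definition ($\mathfrak b,\mathfrak d,\mathfrak s$).** For $f,g\in\omega^\omega$, $f\le^*g$ means $f(m)\le g(m)$ for almost all $m$. $\mathfrak b$ is the least size of a family with no single $\le^*$-upper bound (an *unbounded* family). $\mathfrak d$ is the least size of a family $\mathcal D$ such that every $f$ is $\le^*$ some member of $\mathcal D$. A set $x$ *splits* $H\in[\omega]^\omega$ if $H\cap x$ and $H\setminus x$ are both infinite, and $\mathfrak s$ is the least size of a family that splits every infinite set. Recall $\aleph_1\le\mathfrak b\le\mathfrak d\le\mathfrak c$ and $\aleph_1\le\mathfrak s\le\mathfrak c$.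

*Example.* If $c\in\omega^\omega$ is Cohen over a model $M$, then $c\not\le^*g$ for every $g\in M\cap\omega^\omega$, and $\{m:c(m)\text{ even}\}$ splits every infinite $x\in M$. Indeed, a finite condition can be extended to give $c$, at a large $m$, a value above $g(m)$, or, at a large $m\in x$, a value of either parity.

With the notions in place, here is the problem, which comes from "Constructing Special Almost Disjoint Families", https://www.winterschool.eu/files/394-Raghavan_Constructing_special_almost_disjoint_families_I1049244351.pdf:

> Is there a Laflamme family assuming $\mathfrak c<\aleph_\omega$? That is, if the continuum is one of $\aleph_1,\aleph_2,\aleph_3,\dots$, must some MAD family escape every $F_\sigma$ ideal?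

The answer is **no**. If ZFC is consistent, then $\mathrm{ZFC}+\mathfrak c<\aleph_\omega$ does not prove that there is a Laflamme family, and this fails already with $\mathfrak c=\aleph_2$. (It does not refute it either.) We shall prove the following.

**Theorem A.** Assume $V=L$, let $\lambda$ be a regular uncountable cardinal and $\kappa=\lambda^+$. There is a ccc forcing extension in which $\mathfrak c=\kappa$ and there is no Laflamme family. More precisely, in it, for every MAD family $\mathcal A$ there are integers $n_k\ge1$, $n_k\to\infty$, and sets $Q_k\subset\omega$ with $|Q_k|=n_k^2$, such that for every $a\in\mathcal A$, $|a\cap Q_k|\le n_k$ for all but finitely many $k$. Hence $\mathcal A$ is contained in the $F_\sigma$ ideal $\mathcal I_{\bar Q}$ of Example 2.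

**Theorem B (ZFC).** If $\max\{\mathfrak b,\mathfrak s\}=\aleph_1$, then there is a Laflamme family (whatever $\mathfrak c$ is).

**Corollary.** If ZFC is consistent, then for every $2\le n<\omega$ the statement "there is a Laflamme family" is independent of $\mathrm{ZFC}+\mathfrak c=\aleph_n$. (Under $\mathfrak c=\aleph_1$ Laflamme families exist by Theorem B.)

We start with existence, which is easier, and then spend most of the time on Theorem A.

## 2. The continuum hypothesis and the obstacle at stage $\omega_1$

To escape an $F_\sigma$ ideal we use that membership in $\mathcal I^+$ is witnessed by finite sets.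

**Lemma 1.** Let $\mathcal I$ be an $F_\sigma$ ideal.

* (a) There are nonempty closed sets $K_0\subseteq K_1\subseteq\cdots$, each closed under subsets, with $\mathcal I=\bigcup_nK_n$.
* (b) If $b\in\mathcal I^+$ and $n,m<\omega$, there is a finite nonempty $s\subseteq b\setminus m$ with $s\notin K_n$.
* (c) If $s_n\subseteq x$ and $s_n\notin K_n$ for infinitely many $n$, then $x\in\mathcal I^+$.

*Proof.* (a) Write $\mathcal I$ as an increasing union of nonempty closed sets $K$, and replace each $K$ by its downward closure $\{y:\exists x\in K\ y\subseteq x\}$. This is compact, being the projection to the second coordinate of the compact set $\{(x,y):y\subseteq x\}\cap(K\times\mathcal P(\omega))$. It is still included in $\mathcal I$.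

(b) If all the sets $b\cap[m,l)$, $l<\omega$, were in the closed set $K_n$, so would be their limit $b\setminus m$. But $b\setminus m\in\mathcal I^+$. So some $s=b\cap[m,l)$ is not in $K_n$, and $s\ne\emptyset$ because $\emptyset\in K_n$.

(c) If $x\in\mathcal I$, say $x\in K_{n_0}$, then every subset of $x$ is in $K_n$ for all $n\ge n_0$, contrary to the assumption. $\square$

For the summable ideal one takes $K_n=\{x:\sum_{m\in x}\frac1{m+1}\le n\}$, and (b) says that a divergent series has finite blocks of sum greater than $n$.

**One ideal.** Choose finite nonempty $s_n\notin K_n$ with $\max s_n<\min s_{n+1}$. Then $a=\bigcup_ns_{2n}\in\mathcal I^+$, and its complement is infinite. Split the complement into infinitely many infinite sets, add $a$, and extend to a MAD family. This family escapes $\mathcal I$.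

**All ideals under $\mathfrak c=\aleph_1$.** There are at most $\mathfrak c$ many $F_\sigma$ sets. Enumerate the $F_\sigma$ ideals, with repetitions if necessary, as $\langle\mathcal I_\alpha:\omega\le\alpha<\omega_1\rangle$. Let $\langle A_n:n<\omega\rangle$ be a partition of $\omega$ into infinite sets. At stage $\alpha\ge\omega$, if some earlier $A_\beta$ is in $\mathcal I_\alpha^+$, do nothing. Otherwise list the earlier sets as $c_0,c_1,\dots$. All are in $\mathcal I_\alpha$, so $\omega\setminus(c_0\cup\dots\cup c_k)\in\mathcal I_\alpha^+$, and by Lemma 1(b) there is a finite nonempty $s_k$ inside it with $\min s_k>k$ and $s_k\notin K_k$. Put $A_\alpha=\bigcup_ks_k$. By Lemma 1(c) $A_\alpha\in\mathcal I_\alpha^+$, and $A_\alpha\cap c_i\subseteq\bigcup_{k<i}s_k$ is finite. Extend the resulting family to a MAD family: it is Laflamme.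

**Where this stops.** If $\mathfrak c>\aleph_1$, the recursion must run for $\mathfrak c$ stages. From stage $\omega_1$ on there may be uncountably many earlier sets $A_\beta$, while the construction of $A_\alpha$ takes care of $c_k$ at the $k$-th of $\omega$ steps and so can make $A_\alpha$ almost disjoint from only countably many sets. To continue we need a reason why $A_\alpha$ is almost disjoint from all but countably many $A_\beta$ for free.

## 3. Countable labels: proof of Theorem B

The device is this. Fix sets $e_\xi$ ($\xi<\omega_1$), write $e^0=e$ and $e^1=\omega\setminus e$, and attach to each $A_\alpha$ a label $\sigma_\alpha\in2^{<\omega_1}$ such that $A_\alpha\subseteq^*e_\xi^{\sigma_\alpha(\xi)}$ for all $\xi$ in its domain. Two sets whose labels disagree somewhere are automatically almost disjoint. If the labels are distinct, and no earlier label extends the new one, then the only earlier sets left to handle have labels that are proper initial segments of $\sigma_\alpha$, and there are only countably many of those. The sets $e_\xi$ must be able to split every positive set of every $F_\sigma$ ideal into two positive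 pieces, and this is where $\mathfrak b$ and $\mathfrak s$ enter.

Assume $\max\{\mathfrak b,\mathfrak s\}=\aleph_1$.

**Lemma 2.** There is $\{e_\xi:\xi<\omega_1\}\subseteq\mathcal P(\omega)$ such that for all finite nonempty $s_n$ with $\max s_n<\min s_{n+1}$ ($n<\omega$) there is $\xi$ with $s_n\subseteq e_\xi$ for infinitely many $n$ and $s_n\cap e_\xi=\emptyset$ for infinitely many $n$. We may also require that $\langle e_n:n<\omega\rangle$ is any prescribed partition $\langle P_n:n<\omega\rangle$ of $\omega$ into infinite sets.

*Proof.* Let $\{f_\eta:\eta<\omega_1\}$ be unbounded. Enlarging the functions, we may take each $f_\eta$ increasing with $f_\eta(m)\ge m$. Let $\{x_\zeta:\zeta<\omega_1\}$ split every infinite set. Put $p^\eta_0=0$, $p^\eta_{i+1}=f_\eta(p^\eta_i)+1$, $I^\eta_i=[p^\eta_i,p^\eta_{i+1})$ and $e_{\eta,\zeta}=\bigcup_{i\in x_\zeta}I^\eta_i$.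

Given $(s_n)$, let $g$ be nondecreasing such that for each $m$ the interval $[m,g(m))$ contains some $s_n$. Suppose that for some $\eta$ and $i_0$ no interval $I^\eta_i$ with $i\ge i_0$ contains an $s_n$. Then $p^\eta_{i+1}<g(p^\eta_i)$ for $i\ge i_0$, since otherwise $[p^\eta_i,g(p^\eta_i))\subseteq I^\eta_i$. So for $m\in I^\eta_i$, $i\ge i_0$,
$$f_\eta(m)\le f_\eta(p^\eta_{i+1})<p^\eta_{i+2}<g(p^\eta_{i+1})\le g(g(p^\eta_i))\le g(g(m)),$$
that is, $f_\eta\le^*g\circ g$. Choose $\eta$ with $f_\eta\not\le^*g\circ g$. Then $H=\{i:I^\eta_i\text{ contains some }s_n\}$ is infinite. Let $x_\zeta$ split $H$. For the infinitely many $i\in H\cap x_\zeta$ we get some $s_n\subseteq I^\eta_i\subseteq e_{\eta,\zeta}$, and for the infinitely many $i\in H\setminus x_\zeta$ some $s_n\subseteq I^\eta_i$, which is disjoint from $e_{\eta,\zeta}$. Different $i$ give different $n$, because the intervals are disjoint and the $s_n$ nonempty. Finally enumerate the sets $e_{\eta,\zeta}$ together with the $P_n$ in type $\omega_1$, the $P_n$ first. $\square$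

**Proof of Theorem B.** Fix a partition $\langle P_n\rangle$ of $\omega$ into infinite sets and $\langle e_\xi:\xi<\omega_1\rangle$ as in Lemma 2 with $e_n=P_n$. Enumerate the $F_\sigma$ ideals (with repetitions if necessary) as $\langle\mathcal I_\alpha:\omega\le\alpha<\mathfrak c\rangle$. By recursion on $\alpha<\mathfrak c$ we define $A_\alpha\in[\omega]^\omega$ and $\sigma_\alpha\in2^{<\omega_1}$, or leave both undefined, such that the $A_\alpha$ are a.d., the $\sigma_\alpha$ are distinct, and
$$A_\alpha\subseteq^*e_\xi^{\sigma_\alpha(\xi)}\quad\text{for all }\xi<\mathrm{dom}\,\sigma_\alpha.\tag{1}$$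

**Step 1: the first $\omega$ sets.** The purpose is to make the family infinite. For $n<\omega$ let $A_n=P_n$ and let $\sigma_n\in2^{n+1}$ be given by $\sigma_n(i)=1$ for $i<n$ and $\sigma_n(n)=0$. Then (1) holds, since $P_n\subseteq\omega\setminus P_i=e_i^1$ for $i<n$, and $P_n=e_n^0$.

Now let $\alpha\ge\omega$, $\mathcal I=\mathcal I_\alpha=\bigcup_nK_n$ as in Lemma 1. If some $A_\beta$, $\beta<\alpha$, is in $\mathcal I^+$, leave $A_\alpha,\sigma_\alpha$ undefined. Otherwise all $A_\beta$ defined so far are in $\mathcal I$.

**Step 2: a perfect tree of candidate labels.** The purpose is to have $2^{\aleph_0}$ pairwise incompatible candidates, so that fewer than $\mathfrak c$ earlier labels cannot obstruct them all. Let $b\in\mathcal I^+$. By Lemma 1(b) there are finite nonempty $s_n\subseteq b$ with $\max s_n<\min s_{n+1}$ and $s_n\notin K_n$. By Lemma 2 some $\xi$ has $s_n\subseteq e_\xi$ for infinitely many $n$ and $s_n\subseteq e_\xi^1$ for infinitely many $n$. By Lemma 1(c) both $b\cap e_\xi^0$ and $b\cap e_\xi^1$ are in $\mathcal I^+$. Let $\xi(b)$ be the least $\xi$ for which both are in $\mathcal I^+$. For $\zeta<\xi(b)$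 exactly one of $b\cap e^0_\zeta$, $b\cap e^1_\zeta$ is in $\mathcal I^+$ (at least one is, as $b\in\mathcal I^+$). Let $\tau_b(\zeta)$ be the $i$ with $b\cap e^i_\zeta\in\mathcal I^+$. Thus $\tau_b\in2^{\xi(b)}$ and $b\cap e_\zeta^{1-\tau_b(\zeta)}\in\mathcal I$ for $\zeta<\xi(b)$.

If $b'\subseteq b$ and $b'\in\mathcal I^+$, then $\tau_{b'}\supseteq\tau_b$: for $\zeta<\xi(b)$ we have $b'\cap e_\zeta^{1-\tau_b(\zeta)}\in\mathcal I$, so $\zeta\ne\xi(b')$. Hence $\xi(b')\ge\xi(b)$, and $\tau_{b'}(\zeta)=\tau_b(\zeta)$ for these $\zeta$.

Let $b_\emptyset=\omega$ and $b_{s^\frown i}=b_s\cap e^i_{\xi(b_s)}\in\mathcal I^+$ for $s\in2^{<\omega}$, $i<2$. Since $b_{s^\frown i}\cap e^{1-i}_{\xi(b_s)}=\emptyset$, also $\xi(b_s)\ne\xi(b_{s^\frown i})$, so $\xi(b_{s^\frown i})>\xi(b_s)$ and $\tau_{b_{s^\frown i}}\supseteq\tau_{b_s}{}^\frown i$. For $f\in2^\omega$ put $\tau_f=\bigcup_n\tau_{b_{f\restriction n}}\in2^{<\omega_1}$. If $f$ and $g$ first differ at $n$, then $\tau_f\supseteq\tau_{b_{f\restriction n}}{}^\frown f(n)$ and $\tau_g\supseteq\tau_{b_{f\restriction n}}{}^\frown g(n)$. So the $\tau_f$ are pairwise incompatible.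

**Step 3: choice of the label.** The purpose is that no earlier label extends the new one. Each $\sigma_\beta$ extends or equals at most one $\tau_f$. As $|\alpha|<\mathfrak c$, there is $f$ such that no $\sigma_\beta$, $\beta<\alpha$, extends or equals $\tau_f$. Let $\sigma_\alpha=\tau_f$. It differs from all earlier labels.

**Step 4: diagonalization against a countable list.** The purpose is to build $A_\alpha\in\mathcal I^+$ satisfying (1) and almost disjoint from the sets with shorter labels. Enumerate as $c_0,c_1,\dots$ all sets $e_\zeta^{1-\tau_f(\zeta)}$, $\zeta<\mathrm{dom}\,\tau_f$, and all $A_\beta$, $\beta<\alpha$, with $\sigma_\beta\subsetneq\tau_f$. These are countably many, since $\tau_f$ has countably many initial segments and the $\sigma_\beta$ are distinct. For each $i$ there is $m$ with $c_i\cap b_{f\restriction m}\in\mathcal I$: if $c_i=e_\zeta^{1-\tau_f(\zeta)}$, take $m$ with $\zeta<\mathrm{dom}\,\tau_{b_{f\restriction m}}$, and if $c_i=A_\beta$, then $c_i\in\mathcal I$ and any $m$ will do. The same then holds for all larger $m$. So for each $k$ there is $m_k$ with $b_{f\restriction m_k}\setminus(c_0\cup\dots\cup c_k)\in\mathcal I^+$.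 By Lemma 1(b) choose a finite nonempty $s_k$ contained in this set with $\min s_k>k$ and $s_k\notin K_k$. Let $A_\alpha=\bigcup_ks_k$. By Lemma 1(c) $A_\alpha\in\mathcal I^+$; in particular $A_\alpha$ is infinite. Also $A_\alpha\cap c_i\subseteq\bigcup_{k<i}s_k$ is finite for every $i$.

**Step 5: verification.** The purpose is to see that the induction continues and gives a Laflamme family. Since $A_\alpha\cap e_\zeta^{1-\sigma_\alpha(\zeta)}$ is finite for all $\zeta<\mathrm{dom}\,\sigma_\alpha$, (1) holds for $\alpha$. The set $A_\alpha$ is almost disjoint from all $A_\beta$ with $\sigma_\beta\subsetneq\sigma_\alpha$. For any other $\beta<\alpha$ with $A_\beta$ defined, $\sigma_\beta$ is neither a proper initial segment nor an extension of $\sigma_\alpha$, nor equal to it, so $\sigma_\beta$ and $\sigma_\alpha$ differ at some $\zeta$ in both domains. By (1), $A_\beta\subseteq^*e_\zeta^{\sigma_\beta(\zeta)}$ and $A_\alpha\subseteq^*e_\zeta^{1-\sigma_\beta(\zeta)}$, so $A_\alpha\cap A_\beta$ is finite. The resulting family is infinite, a.d., and for each $F_\sigma$ ideal $\mathcal I_\alpha$ has a member in $\mathcal I_\alpha^+$.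 By Zorn's lemma it extends to a MAD family, which is Laflamme. $\blacksquare$

## 4. Two requirements on a sequence of finite sets

We turn to Theorem A. In the final model every MAD family $\mathcal A$ has to be caught by some $\mathcal I_{\bar Q}$. The sequence $\bar Q$ will be added at an intermediate stage, when only a part $\mathcal A_0$ of $\mathcal A$ is present. We must control the members of $\mathcal A$ that appear later, knowing nothing about them except that they are almost disjoint from the members of $\mathcal A_0$. This dictates what $\bar Q$ should satisfy.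

**Lemma 3.** Let $\mathcal A$ be an a.d. family, $\mathcal A_0\subseteq\mathcal A$, and let $n_k\geq 1$ be integers and $Q_k\subset\omega$ such that
$$n_k\to\infty,\qquad |Q_k|=n_k^2;\tag{2}$$
$$\text{for every }a\in\mathcal A_0,\quad|a\cap Q_k|\le n_k\text{ for almost all }k;\tag{3}$$
$$\text{every }z\subseteq\omega\text{ with }|z\cap Q_k|\ge n_k\text{ for infinitely many }k\text{ is hit by some }a\in\mathcal A_0.\tag{4}$$
Then for every $z\in\mathcal A$, $|z\cap Q_k|\le n_k$ for almost all $k$, and $\mathcal A\subseteq\mathcal I_{\bar Q}$.

*Proof.* For $z\in\mathcal A_0$ use (3). Let $z\in\mathcal A\setminus\mathcal A_0$. If $|z\cap Q_k|\ge n_k$ for infinitely many $k$, then by (4) some $a\in\mathcal A_0$ hits $z$, although $a\ne z$ are both in the a.d. family $\mathcal A$. So $|z\cap Q_k|<n_k$ for almost all $k$. The last statement is the final remark of Example 2. $\square$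

Requirements (3) and (4) pull in opposite directions: the members of $\mathcal A_0$ must be small on the $Q_k$, and yet together they must hit everything that is large on infinitely many $Q_k$. Moreover (4) is a statement about the *final* model.

From now on finite subsets of $\omega$ are identified with increasing sequences. $Q(i)$ is the $i$-th element of $Q$ (counting from $0$), and $s^\frown m$ is used for $m>\max s$. Fix a nonprincipal ultrafilter $U$ on $\omega$. Let $E_n=[\omega]^{n^2}$ for $n\ge1$, $E=\bigcup_{n\ge1}E_n$, and $n(Q)=n$ for $Q\in E_n$.

**Definition ($F$-tree).** Let $M\in\omega$ and $F\subseteq M$. An *$F$-tree of height $M$* is a nonempty $T\subseteq[\omega]^{\le M}$, closed under initial segments, such that for $s\in T$ with $|s|=i<M$ the set $\mathrm{succ}_T(s)=\{m:s^\frown m\in T\}$ is in $U$ if $i\notin F$, and infinite if $i\in F$. Its *leaves* are its elements of length $M$. A set $X\subseteq[\omega]^M$ is *$F$-large* if it contains all leaves of some $F$-tree of height $M$.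

*Example.* Let $M=4$, $F=\{1\}$, and let $a$ be any infinite set. Take all increasing sequences $s$ of length at most $4$ such that $s(1)\in a$ if $|s|\ge2$. The successor sets are final segments of $\omega$, except at nodes of length $1$, where they are final segments of $a$. So this is an $F$-tree, and $\{Q\in[\omega]^4:Q(1)\in a\}$ is $\{1\}$-large even if $a\notin U$.

**A first attempt: $\emptyset$-trees.** The sequence $\langle Q_k\rangle$ will come from a Laver-type forcing, whose trees branch into sets from a filter $\mathbb F$ on $E$ dual to an ideal $\mathcal J$. The effect will be that $Q_k\in X$ for almost all $k$, whenever $X\in\mathbb F$ is in the ground model. The natural thing to try, for a MAD family $\mathcal A_0$ and an ultrafilter $U$ disjoint from $\mathcal I(\mathcal A_0)$, is to let every element of $Q_k$ be chosen "according to $U$": put $X$ into $\mathcal J$ iff there is $j\ge 1$ such that $X\cap E_n$ is $\emptyset$-large for no $n\ge j$. (This is a proper ideal, by the proof of Lemma 5(a) below with all sets $F$ empty.) If $a\in\mathcal A_0$, then $a\notin U$, and $\{Q:Q\cap a\ne\emptyset\}\in\mathcal J$: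 in any $\emptyset$-tree we may remove $a$ from all successor sets, and so find leaves disjoint from $a$. Hence $Q_k\cap a=\emptyset$ for almost all $k$, and (3) holds with room to spare.

But now (4) fails. The set $z=\bigcup_kQ_k$ is infinite and almost disjoint from every $a\in\mathcal A_0$, while $|z\cap Q_k|=n_k^2\ge n_k$ for all $k$. The forcing has destroyed the maximality of $\mathcal A_0$, and a MAD family of the final model may contain $z\notin\mathcal I_{\bar Q}$. This happens for every choice of $U$. The exact point of failure is this. To make $a$ meet $Q$ we would restrict the successor sets at one level of a tree to $a\cap\mathrm{succ}_T(s)$, and this set may be infinite but is not in $U$.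

**A budget of exceptional levels.** So we tolerate some levels, those in $F$, at which only infinitely many successors are required. To keep (3) we need $|F|\le n$: on $F$-trees a set outside $U$ can be avoided at all levels not in $F$. On the other hand, we must be able to add one more level to $F$ and still be within the budget. Both can be achieved by asking for $|F|\le n/j$ with $j$ arbitrarily large. The size $n^2$ of the sets in $E_n$ is there to keep the ideal $\mathcal I_{\bar Q}$ proper.

## 5. The ideal $\mathcal J_U$

**Definition (good sets).** $X\subseteq E$ is *good* if for every $j\ge1$ there are $n\ge j$ and $F\subseteq n^2$ with $|F|\le n/j$ such that $X\cap E_n$ is $F$-large. Let $\mathcal J=\mathcal J_U=\{X\subseteq E:X\text{ not good}\}$, let $\mathcal J^+$ be the collection of good sets, and $\mathbb F=\{E\setminus X:X\in\mathcal J\}$.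

*Example.* For every infinite $a$, the set $\{Q:Q(0)\in a\}$ is good: for given $j$ take $n=j$ and $F=\{0\}$, so $|F|=1\le n/j$. So meeting $a$ is no longer a negligible event. By contrast, for $a\notin U$ the set $\{Q:Q\subseteq a\}$ is not good, by parts (a) and (b) of Lemma 5 below, since $|Q\cap a|=n(Q)^2>n(Q)$ when $n(Q)\ge2$.

**Lemma 4.** If $T$ is an $F$-tree of height $M$, $i\le M$, and the nodes of length $i$ are finitely colored, there is an $F$-tree $T'\subseteq T$ of height $M$ whose nodes of length $i$ all have the same color, with $\mathrm{succ}_{T'}(s)=\mathrm{succ}_T(s)$ for $s\in T'$, $|s|\ge i$.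

*Proof.* Going downward from level $i-1$ to level $0$, give each $s\in T$ with $|s|<i$ a color such that the set of $m\in\mathrm{succ}_T(s)$ with $s^\frown m$ of that color is in $U$ if $|s|\notin F$, and infinite if $|s|\in F$. This is possible, since a set in $U$ (an infinite set) split into finitely many pieces has a piece in $U$ (an infinite piece). Up to length $i$ keep only the nodes all of whose initial segments, themselves included, have the color of the root. Above length $i$ keep everything that extends a kept node of length $i$. $\square$

**The budget computation.** If $n_j\ge j$, $|F_j|\le n_j/j$ and $i_j<n_j^2$, then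
$$|F_j\cup\{i_j\}|\le\frac{n_j}j+1\le\frac{2n_j}j.\tag{5}$$
Given $j_0\ge 1$, every $j\ge2j_0$ satisfies $n_j\ge j_0$ and $2n_j/j\le n_j/j_0$. So if $X\cap E_{n_j}$ is $(F_j\cup\{i_j\})$-large for all large $j$, then $X$ is good.

**Lemma 5.**

* (a) $\mathcal J$ is a proper ideal on $E$ containing $\{Q:n(Q)<N\}$ and $\{Q:\min Q<N\}$ for all $N$.
* (b) If $x\subseteq\omega$, $x\notin U$, then $\{Q:|Q\cap x|>n(Q)\}\in\mathcal J$.
* (c) Let $X\in\mathcal J^+$ and for $Q\in X$ let $t_Q\subseteq Q$, $|t_Q|\ge n(Q)$. There is a countable $\mathcal B\subseteq U$ such that whenever $a\subseteq\omega$ hits every $B\in\mathcal B$ and $N\in\omega$, then $\{Q\in X:t_Q\cap a\not\subseteq N\}\in\mathcal J^+$.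
* (d) Let $X\in\mathcal J^+$ and $f:X\to\omega$ with $f^{-1}(d)\in\mathcal J$ for all $d$. There is a countable $\mathcal Y\subseteq[\omega]^\omega$ such that whenever $h\subseteq\omega$ hits every $y\in\mathcal Y$, then $f^{-1}[h]\in\mathcal J^+$.

Part (b) will give (3). Part (c) is the heart of (4) right after forcing. Part (d) will be used to keep (4) true afterwards.

*Proof of (a).* $E$ is good: use $F=\emptyset$ and the full trees. Supersets of good sets are good. Suppose $X\cup Y$ is good, with witnesses $n_j,F_j$ for $j\ge1$. Take an $F_j$-tree with leaves in $X\cup Y$, color a leaf according to whether it is in $X$ or not, and apply Lemma 4 to the leaves. Then one of $X\cap E_{n_j}$, $Y\cap E_{n_j}$ is $F_j$-large. One of $X,Y$, say $X$, serves infinitely many $j$. Given $j_0$, pick such a $j\ge j_0$; then $n_j\ge j_0$ and $|F_j|\le n_j/j\le n_j/j_0$. So $X$ is good. Hence $\mathcal J$ is a proper ideal. The set $\{n(Q)<N\}$ (for $N\ge1$) fails the definition of good for $j=N$, since $F$-trees have leaves. The root of an $F$-tree of height $n^2\ge1$ has infinitely many successors, so there are leaves with $\min\ge N$.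 Thus $\{Q\in E_n:\min Q<N\}$ is never $F$-large.

*Proof of (b).* Otherwise, taking $j=1$, there are $n\geq 1$, $|F|\le n$ and an $F$-tree of height $n^2$ all of whose leaves satisfy $|Q\cap x|>n$. Replace $\mathrm{succ}(s)$ by $\mathrm{succ}(s)\setminus x\in U$ for all $s$ with $|s|\notin F$. We get an $F$-tree, contained in the given one, whose leaves satisfy $Q(i)\notin x$ for $i\notin F$. So $|Q\cap x|\le|F|\le n$, a contradiction.

*Proof of (c).* For $j\ge2$ fix $n_j\ge j$, $|F_j|\le n_j/j<n_j$ and an $F_j$-tree $T_j$ with leaves in $X\cap E_{n_j}$. Since $|t_Q|\ge n_j>|F_j|$, for each leaf $Q$ there is $i\notin F_j$ with $Q(i)\in t_Q$. Color each leaf by such an $i$, and by Lemma 4 shrink $T_j$ so that one $i=i_j\notin F_j$ works for all leaves. Let $\mathcal B$ consist of all $\mathrm{succ}_{T_j}(s)$, $j\ge2$, $s\in T_j$, $|s|=i_j$. These are countably many sets, and they are in $U$ because $i_j\notin F_j$.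

Let $a$ hit all of them and let $N\in\omega$. Restrict the successors of each $s\in T_j$ with $|s|=i_j$ to $(a\cap\mathrm{succ}_{T_j}(s))\setminus N$, which is infinite. The result is an $(F_j\cup\{i_j\})$-tree all of whose leaves $Q$ are in $X$ and satisfy $N\le Q(i_j)\in t_Q\cap a$. By (5) the set $\{Q\in X:t_Q\cap a\not\subseteq N\}$ is good.

*Proof of (d).* For each $j\ge1$ the set $\{Q\in X:f(Q)\ge j\}$ is good, because only finitely many fibers, all in $\mathcal J$, were removed from $X$. Fix $n_j\ge j$, $|F_j|\le n_j/j$ and an $F_j$-tree $T_j$ of height $M=n_j^2$ with leaves in this set.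

*Claim.* After shrinking $T_j$ to an $F_j$-tree, either $f$ is constant on its leaves, or there is $i_j<M$ such that for all $s\in T_j$ with $|s|=i_j$: for each $m\in\mathrm{succ}(s)$, $f$ is constant, with value $f^*(s^\frown m)$, on the leaves above $s^\frown m$, and $\{f^*(s^\frown m):m\in\mathrm{succ}(s)\}$ is infinite.

We go down the tree. Suppose that $f$ is constant on the leaves above each node of length $i+1$, which defines $f^*$ on these nodes. For $i=M-1$ this holds trivially. Consider $s$ of length $i$. Call $s$ of type C if some fiber of the map $m\mapsto f^*(s^\frown m)$ on $\mathrm{succ}(s)$ is in $U$ (case $i\notin F_j$), respectively infinite (case $i\in F_j$). Otherwise call $s$ of type E. In type E the range of the map is infinite, since a finite range would split $\mathrm{succ}(s)$ into finitely many fibers, one of them in $U$, respectively infinite. By Lemma 4 make all nodes of length $i$ of the same type. This does not change the successor sets from length $i$ on, so types are not affected. If the type is E, stop with $i_j=i$. If it is C, shrink each $\mathrm{succ}(s)$, $|s|=i$, to such a fiber. Then $f$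 is constant above each node of length $i$. If $i>0$ continue with $i-1$; if $i=0$, $f$ is constant on the leaves. This proves the Claim.

Suppose first that for infinitely many $j$ the function $f$ is constant on the leaves of $T_j$, with value $c_j\ge j$. Let $\mathcal Y$ consist of the single set of these $c_j$, which is infinite. If $h$ hits it, then $c_j\in h$ for infinitely many $j$. For these $j$ the set $f^{-1}[h]\cap E_{n_j}$ is $F_j$-large, and as in (a) it follows that $f^{-1}[h]$ is good.

Otherwise $i_j$ is defined for all large $j$. Let $\mathcal Y$ consist of all sets $\{f^*(s^\frown m):m\in\mathrm{succ}_{T_j}(s)\}$ for these $j$ and $s\in T_j$, $|s|=i_j$. If $h$ hits them all, restrict the successors of each such $s$ to $\{m\in\mathrm{succ}_{T_j}(s):f^*(s^\frown m)\in h\}$. This is infinite, because infinitely many values are taken. We get $(F_j\cup\{i_j\})$-trees with leaves in $f^{-1}[h]$, so $f^{-1}[h]$ is good by (5). $\square$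

## 6. The forcing $\mathbb L_U$, favoring, and ranks

**Definition.** $\mathbb L_U$ is the set of trees $p\subseteq E^{<\omega}$ with a *stem* $\mathrm{st}(p)\in p$ such that all nodes of $p$ are comparable with $\mathrm{st}(p)$, and $\mathrm{succ}_p(\sigma)=\{Q:\sigma^\frown Q\in p\}\in\mathbb F$ for all $\sigma\in p$ with $\sigma\supseteq\mathrm{st}(p)$. The order is inclusion. For $\mathrm{st}(p)\subseteq\tau\in p$ let $p_\tau$ be the subtree of nodes comparable with $\tau$. It is a condition with stem $\tau$, and $p_\tau\le p$.

By Lemma 5(a) singletons are in $\mathcal J$, so every set in $\mathbb F$ has more than one element. Hence the stem is determined by $p$. If $q\le p$, then $\mathrm{st}(q)\supseteq\mathrm{st}(p)$: the node $\mathrm{st}(q)\in p$ is comparable with $\mathrm{st}(p)$, and were it a proper initial segment of $\mathrm{st}(p)$, it would have just one successor in $p$, but it has more than one in $q\subseteq p$. Also, a set in $\mathcal J^+$ meets every set in $\mathbb F$. We use this constantly.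

Finitely many conditions with the same stem have their intersection as a common lower bound with that stem. Since there are countably many stems, $\mathbb L_U$ is $\sigma$-centered, hence ccc.

Stems can be lengthened, so the generic object is a sequence $\langle Q_k:k<\omega\rangle$, the union of the stems of the conditions in the generic filter. Put $n_k=n(Q_k)$. If $X\in\mathbb F$ is in the ground model and $p$ is a condition, intersect $\mathrm{succ}_p(\sigma)$ with $X$ for all $\sigma\supseteq\mathrm{st}(p)$ (keeping only the nodes still reachable). The new condition forces $Q_k\in X$ for all $k\ge|\mathrm{st}(p)|$. So $Q_k\in X$ for almost all $k$. With Lemma 5(a),(b) this gives: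
$$n_k\to\infty,\quad\min Q_k\to\infty,\quad|x\cap Q_k|\le n_k\text{ for almost all }k,\text{ for every ground model }x\subseteq\omega,\ x\notin U.\tag{6}$$
Removing $\{Q:\min Q\le f(|\sigma|)\}\in\mathcal J$ from $\mathrm{succ}_p(\sigma)$ for $\sigma\supseteq\mathrm{st}(p)$ gives
$$k\mapsto\min Q_k\text{ dominates every ground model }f\in\omega^\omega.\tag{7}$$

**Definition (favoring).** $\tau\in E^{<\omega}$ *favors* a statement $\theta$ of the forcing language if no condition with stem $\tau$ forces $\neg\theta$.

If some condition with stem $\tau$ forces $\theta$, then $\tau$ favors $\theta$, because two conditions with the same stem are compatible. Moreover: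
$$\text{if }\{Q:\tau^\frown Q\text{ favors }\theta\}\in\mathcal J^+,\text{ then }\tau\text{ favors }\theta.\tag{8}$$
Indeed, if $p$ with stem $\tau$ forced $\neg\theta$, pick $Q\in\mathrm{succ}_p(\tau)$ in this set. Then $p_{\tau^\frown Q}$ has stem $\tau^\frown Q$ and forces $\neg\theta$, a contradiction.

*Example.* Let $a$ be infinite, $a\notin U$. The empty sequence favors "$Q_0\cap a\ne\emptyset$", since $\{Q:Q\cap a\neq\emptyset\}$ is good (Section 5) and (8) applies. It also favors "$Q_0\cap a=\emptyset$", since $\{Q:Q\cap a=\emptyset\}$ is good, as $\emptyset$-trees with all successor sets disjoint from $a$ show. So favoring is weaker than being forced.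

**Definition (rank).** Given $R\subseteq E^{<\omega}$, let $\rho(\sigma)=0$ iff $\sigma\in R$. For $\sigma\notin R$ let $\rho(\sigma)$ be the least ordinal $\gamma\ge1$ with $\{Q:\rho(\sigma^\frown Q)<\gamma\}\in\mathcal J^+$, or $\infty$ if there is none. (Formally one defines by recursion on $\gamma$ the set of nodes of rank at most $\gamma$.)

*Example.* If $R$ is the set of sequences of length at least $3$, then $\rho(\sigma)=3-|\sigma|$ for $|\sigma|\le3$, since all of $E$ is good.

We need two properties of the rank.
$$\text{If every condition has an extension whose stem is in }R,\text{ then }\rho(\sigma)<\infty\text{ for all }\sigma.\tag{9}$$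
If $\rho(\sigma)=\infty$, then $\{Q:\rho(\sigma^\frown Q)<\infty\}\in\mathcal J$. Otherwise let $\gamma\geq 1$ be an ordinal above all ranks occurring in this set; then $\{Q:\rho(\sigma^\frown Q)<\gamma\}\in\mathcal J^+$ and $\rho(\sigma)\le\gamma$. So, starting from $\sigma$ and always keeping exactly the successors of rank $\infty$, we obtain a condition $p$ with stem $\sigma$ all of whose nodes extending $\sigma$ have rank $\infty$. The stem of any $q\le p$ is such a node, so it is not in $R$.
$$\text{If }1\le\rho(\sigma)<\infty\text{ and }\mathrm{st}(p)=\sigma,\text{ there is }\tau\in p,\ \tau\supseteq\sigma,\text{ with }\rho(\tau)=1.\tag{10}$$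
If $\tau\in p$, $\tau\supseteq\sigma$ and $\rho(\tau)=\gamma$ with $2\le\gamma<\infty$, then $\{Q:\rho(\tau^\frown Q)<\gamma\}\in\mathcal J^+$ but $\{Q:\rho(\tau^\frown Q)=0\}\notin\mathcal J^+$ (else $\rho(\tau)=1$). So $\{Q:1\le\rho(\tau^\frown Q)<\gamma\}\in\mathcal J^+$, and this set meets $\mathrm{succ}_p(\tau)$. Move to such a $\tau^\frown Q$ and repeat. The ranks decrease, so after finitely many steps we reach rank $1$.

## 7. Sets that are large on infinitely many $Q_k$ are hit

The next lemma is (4) immediately after forcing with $\mathbb L_U$, for countably many sets at once. The difficulty is that a name $\dot x$ promises to be large on infinitely many $Q_k$ without telling us where. At a node of rank $1$ it is about to tell us, and there Lemma 5(c) takes over.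

**Lemma 6.** Let $\mathcal A\subseteq[\omega]^\omega$ be such that for every countable $\mathcal B\subseteq U$ some $a\in\mathcal A$ hits every $B\in\mathcal B$. Then $\mathbb L_U$ forces: if $x_r\subseteq\omega$ ($r<\omega$) satisfy $\exists^\infty k\ |x_r\cap Q_k|\ge n_k$ for each $r$, then some $a\in\mathcal A$ hits all $x_r$.

*Proof.* **Step 1: reduction to one name.** Given names $\dot x_r$, we may assume that every condition forces the hypothesis about $\dot x_r$: replace $\dot x_r$ by a name for $x_r$ if the hypothesis holds for $x_r$, and for $\omega$ otherwise (the set $\omega$ satisfies it as $n_k^2\ge n_k$). It suffices to find, for a single name $\dot x$ such that every condition forces $\exists^\infty k\ |\dot x\cap Q_k|\ge n_k$, a countable $\mathcal B\subseteq U$ such that for every $a$ hitting all $B\in\mathcal B$ every condition forces $|a\cap\dot x|=\omega$. For countably many names take the union of these families, and one $a\in\mathcal A$ for the union.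

**Step 2: the rank.** The purpose is to locate the nodes that commit themselves to a large piece of $\dot x$. For $k<\omega$ let $R_k$ be the set of $\sigma$ for which there are $k\le i<|\sigma|$ and $t\subseteq\sigma(i)$, $|t|\ge n(\sigma(i))$, such that $\sigma$ favors "$t\subseteq\dot x$". Given a condition, extend it to decide some $i\ge k$ with $|\dot x\cap Q_i|\ge n_i$, then lengthen the stem beyond $i$, so that $Q_i$ is decided, and then extend to decide the finite set $\dot x\cap Q_i=t$. The stem of the result is in $R_k$. So (9) applies to the rank $\rho_k$ of $R_k$.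

**Step 3: nodes of rank one.** The purpose is to define $\mathcal B$. Let $\rho_k(\tau)=1$. Then $X=\{Q:\tau^\frown Q\in R_k\}\in\mathcal J^+$. For $Q\in X$ choose witnesses $i_Q$, $t_Q$ for $\tau^\frown Q\in R_k$, so $k\le i_Q\le|\tau|$. Suppose $i_Q<|\tau|$ for a $\mathcal J^+$-set of $Q$. Then $t_Q\subseteq\tau(i_Q)$, so there are finitely many possibilities for $(i_Q,t_Q)$ with $i_Q<|\tau|$, and the same $(i,t)$ works for a $\mathcal J^+$-set of $Q$. By (8) $\tau$ favors "$t\subseteq\dot x$", so $\tau\in R_k$, contradicting $\rho_k(\tau)=1$. So $X_{\tau,k}=\{Q\in X:i_Q=|\tau|\}\in\mathcal J^+$, and for $Q$ in this set $t_Q\subseteq Q$, $|t_Q|\ge n(Q)$. Let $\mathcal B_{\tau,k}\subseteq U$ be given by Lemma 5(c) for $X_{\tau,k}$ and these $t_Q$, and let $\mathcal B$ be the union of these countably many countable families.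

**Step 4: $\mathcal B$ works.** Let $a$ hit all $B\in\mathcal B$, and suppose that some $p$ forces $a\cap\dot x\subseteq N$ for some $N\in\omega$. Let $\sigma=\mathrm{st}(p)$ and $k=|\sigma|$. There is no $i$ with $k\le i<|\sigma|$, so $\sigma\notin R_k$, and $1\le\rho_k(\sigma)<\infty$. By (10) there is $\tau\in p$, $\tau\supseteq\sigma$, with $\rho_k(\tau)=1$. By the choice of $\mathcal B_{\tau,k}$ the set $\{Q\in X_{\tau,k}:t_Q\cap a\not\subseteq N\}$ is in $\mathcal J^+$, so it contains some $Q\in\mathrm{succ}_p(\tau)$. Let $m\in t_Q\cap a$, $m\ge N$. Then $p_{\tau^\frown Q}$ forces $m\notin\dot x$, hence $t_Q\not\subseteq\dot x$. This contradicts that $\tau^\frown Q$ favors "$t_Q\subseteq\dot x$". $\square$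

## 8. Strong preservation of $\omega$-hitting families

Lemma 6 gives (4) for sets $z$ in the extension by $\mathbb L_U$, but the iteration goes on after that. We need a form of (4) that survives later forcing.

**Definition ($\omega$-hitting).** A family $\mathcal H$ of subsets of a countable set $D$ is *$\omega$-hitting* if for any countably many infinite subsets of $D$ some $h\in\mathcal H$ hits all of them.

*Examples.* The summable ideal is $\omega$-hitting on $\omega$. Given infinite $x_r$ ($r<\omega$) and an injection $(r,j)\mapsto c(r,j)$ from $\omega\times\omega$ into $\omega$, choose $m_{r,j}\in x_r$, strictly increasing in $j$, with $m_{r,j}\ge2^{c(r,j)}$. The set of all $m_{r,j}$ hits every $x_r$ and is in the ideal. On the other hand a MAD family $\mathcal A$ is never $\omega$-hitting: if $a_0\ne a_1$ are in $\mathcal A$, no member hits both of them. This is why we shall work with an $\omega$-hitting family derived from $\mathcal A_0$ on another countable set, not with $\mathcal A_0$ itself.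

**Definition.** A forcing $\mathbb P$ *strongly preserves $\omega$-hitting* if for every $\mathbb P$-name $\dot y$ with $\Vdash\dot y\in[\omega]^\omega$ there is a countable $\mathcal Y\subseteq[\omega]^\omega$ in the ground model such that $\Vdash|h\cap\dot y|=\omega$ for every ground model $h\subseteq\omega$ hitting all $y\in\mathcal Y$. (Here $\Vdash\theta$ means that every condition forces $\theta$.)

*Example.* Every countable forcing, such as Cohen forcing, has this property. Take $\mathcal Y=\{y_p:p\in\mathbb P\}$ with $y_p=\{d:\text{some }q\le p\text{ forces }d\in\dot y\}$, an infinite set. If $h$ hits all $y_p$, then for each $p$ and $k$ there are $d\in h\cap y_p$, $d\ge k$, and $q\le p$ forcing $d\in\dot y$.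

**Lemma 7.** For every nonprincipal ultrafilter $U$, $\mathbb L_U$ strongly preserves $\omega$-hitting.

*Proof.* **Step 1: the rank and the family $\mathcal Y$.** The purpose is to collect countably many ground model sets that approximate $\dot y$. Let $y_\sigma=\{d:\sigma\text{ favors }d\in\dot y\}$ and $R_k=\{\sigma:y_\sigma\not\subseteq k\}$, with rank $\rho_k$. Every condition has an extension forcing $d\in\dot y$ for some $d\ge k$, and the stem of that extension is in $R_k$, so (9) applies. Let $\rho_k(\tau)=1$. Then $X=\{Q:\tau^\frown Q\in R_k\}\in\mathcal J^+$. For $Q\in X$ choose $f(Q)\ge k$ such that $\tau^\frown Q$ favors "$f(Q)\in\dot y$". If $f^{-1}(d)\in\mathcal J^+$ for some $d$, then $d\ge k$ and by (8) $\tau$ favors "$d\in\dot y$", contradicting $\tau\notin R_k$. So all fibers are in $\mathcal J$, and Lemma 5(d) gives a countable $\mathcal Y_{\tau,k}$. Let $\mathcal Y$ be the union of all these families together with all those $y_\sigma$ that are infinite.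

**Step 2: $\mathcal Y$ works.** Let $h$ hit all members of $\mathcal Y$ and suppose $p$ forces $h\cap\dot y\subseteq k_0$. Let $\sigma=\mathrm{st}(p)$. If $y_\sigma$ is infinite, there is $d\in h\cap y_\sigma$, $d\ge k_0$; then $p$ forces $d\notin\dot y$, contradicting that $\sigma$ favors "$d\in\dot y$". If $y_\sigma$ is finite, pick $k\ge k_0$ with $y_\sigma\subseteq k$. Then $\sigma\notin R_k$, so $1\le\rho_k(\sigma)<\infty$, and by (10) there is $\tau\in p$, $\tau\supseteq\sigma$, with $\rho_k(\tau)=1$. Let $f$ be the function chosen for $(\tau,k)$. As $h$ hits all members of $\mathcal Y_{\tau,k}$, $f^{-1}[h]\in\mathcal J^+$, and there is $Q\in\mathrm{succ}_p(\tau)$ with $f(Q)\in h$. Since $f(Q)\ge k\ge k_0$, $p_{\tau^\frown Q}$ forces $f(Q)\notin\dot y$, contradicting that $\tau^\frown Q$ favors "$f(Q)\in\dot y$". $\square$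

Now the property has to pass through finite support (FS) iterations. Recall that FS iterations of ccc forcings are ccc; that for $\gamma\le\delta$ we may regard $P_\gamma\subseteq P_\delta$, with $G_\gamma=G_\delta\cap P_\gamma$ generic for $P_\gamma$; and that if $q\in P_\delta$, $r\in P_\gamma$ and $r\le q{\restriction}\gamma$, then $r\cup q{\restriction}[\gamma,\delta)$ is a condition below both $r$ and $q$.

**Lemma 8.** Let $\langle P_\gamma,\dot Q_\gamma:\gamma<\delta\rangle$ be an FS iteration with limit $P_\delta$ whose iterands are forced to be ccc and to strongly preserve $\omega$-hitting. Let $\varepsilon\le\delta$. For every $P_\delta$-name $\dot y$ with $\Vdash\dot y\in[\omega]^\omega$ there are $P_\varepsilon$-names $\dot y_l$ ($l<\omega$) for infinite subsets of $\omega$ such that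
$$\Vdash_{P_\delta}\text{ every }h\in V[\dot G_\varepsilon],\ h\subseteq\omega,\text{ hitting all }\dot y_l\text{ hits }\dot y.$$

*Proof.* Fix $\varepsilon$. We use induction on $\delta\ge\varepsilon$. For $\delta=\varepsilon$ take $\dot y_l=\dot y$ for all $l$.

**Successor step $\delta=\gamma+1$, $\gamma\ge\varepsilon$.** Here we combine the definition with the induction hypothesis. In $V^{P_\gamma}$ there is a countable family as in the definition for $\dot Q_\gamma$ and $\dot y$, which we may take to be nonempty. Let $\dot z_m$ ($m<\omega$) be $P_\gamma$-names enumerating it. Apply the induction hypothesis to $P_\gamma$ and each $\dot z_m$, and take all the resulting $P_\varepsilon$-names. If $h\in V[G_\varepsilon]$ hits all of them, it hits every $z_m$. As $h\in V[G_\gamma]$, it hits $y$.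

**Limit step, $\delta>\varepsilon$, $\mathrm{cf}\,\delta>\omega$.** Here nothing new appears. Since $P_\delta$ is ccc, $\dot y$ has an equivalent nice name involving countably many conditions, whose supports are finite. It is a $P_\gamma$-name for some $\gamma\in[\varepsilon,\delta)$, and the induction hypothesis for $\gamma$ applies.

**Limit step, $\delta>\varepsilon$, $\mathrm{cf}\,\delta=\omega$.** Here we approximate $\dot y$ from cofinally many stages. Let $\varepsilon\le\delta_0<\delta_1<\cdots$ be cofinal in $\delta$. Fix $n$ and work in $V[G_{\delta_n}]$. For each $i$ choose $q_i\in P_\delta$ with $q_i{\restriction}\delta_n\in G_{\delta_n}$ and $d_i\ge i$ with $q_i\Vdash_{P_\delta}d_i\in\dot y$. This is possible: the set $\Delta$ of those $q\in P_\delta$ that force $d\in\dot y$ for some $d\ge i$ is dense, and then $\{q{\restriction}\delta_n:q\in\Delta\}$ is dense in $P_{\delta_n}$ (given $r\in P_{\delta_n}$, take $q\le r$ in $\Delta$; then $q{\restriction}\delta_n\le r$). Let $y^n=\{d_i:i<\omega\}$. It is infinite, as $d_i\ge i$. Let $\dot y^n$ be a $P_{\delta_n}$-name for it. By the induction hypothesis for $\delta_n$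 there are $P_\varepsilon$-names $\dot y^n_l$ ($l<\omega$) for $\dot y^n$. We claim that $\{\dot y^n_l:n,l<\omega\}$ is as required.

Otherwise there are $p\in P_\delta$, a $P_\varepsilon$-name $\dot h$ and $k\in\omega$ such that $p$ forces that $\dot h$ hits all $\dot y^n_l$ and that $\dot h\cap\dot y\subseteq k$. By finite supports $p\in P_{\delta_n}$ for some $n$. Take $G_{\delta_n}\ni p$ generic and let $G_\varepsilon=G_{\delta_n}\cap P_\varepsilon$. Whether $\dot h$ hits all $\dot y^n_l$ depends on $V[G_\varepsilon]$ only. Since $G_{\delta_n}$ extends to a $P_\delta$-generic filter, which contains $p$, it does hold. Hence $h=\dot h[G_\varepsilon]$ hits $y^n$, and there is $i$ with $d_i\in h$, $d_i\ge k$. Let $r\in G_{\delta_n}$ be below $p$ and below $q_i{\restriction}\delta_n$, and force $d_i\in\dot h$. Then $r\cup q_i{\restriction}[\delta_n,\delta)$ extends $p$ and $q_i$ and forces $d_i\in\dot h\cap\dot y$ with $d_i\ge k$. This contradicts what $p$ forces. $\square$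

## 9. Ultrafilters fitted to a MAD family

To use $\mathbb L_U$ for a MAD family $\mathcal A$ we need two things: the members of $\mathcal A$ should not be in $U$, so that (6) gives (3), and $U$ should satisfy the hypothesis of Lemma 6. The second one would follow if every countable $\mathcal B\subseteq U$ had a pseudointersection in $U$. The following construction achieves this while keeping $U$ inside $\mathcal I(\mathcal A)^+$.

**Lemma 9.** Assume $\mathfrak d=\mathfrak c$ and let $\mathcal A$ be MAD. There is a nonprincipal ultrafilter $U$ with $U\cap\mathcal I(\mathcal A)=\emptyset$ such that for every countable $\mathcal B\subseteq U$ some $a\in\mathcal A$ hits all $B\in\mathcal B$.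

*Proof.* Write $\mathcal I=\mathcal I(\mathcal A)$.

**Step 1: a test for positivity.** *If $B$ is hit by infinitely many members of $\mathcal A$, then $B\in\mathcal I^+$.* Otherwise $B\subseteq^*\bigcup\mathcal F$ for a finite $\mathcal F\subseteq\mathcal A$. Some $a\in\mathcal A\setminus\mathcal F$ hits $B$, so $a\cap B$ has infinite intersection with a member of $\mathcal F$. This contradicts almost disjointness. In particular $\omega\in\mathcal I^+$, so $\mathcal I$ is proper.

**Step 2: many members below a decreasing sequence.** The purpose is to have infinitely many witnesses for the test of Step 1. *If $B_0\supseteq B_1\supseteq\cdots$ are in $\mathcal I^+$, there are distinct $a_k\in\mathcal A$ ($k<\omega$) and infinite $c_k\subseteq a_k\cap B_0$ with $c_k\subseteq^*B_n$ for all $n$.* Given $a_i$ ($i<k$), the sets $B_n\setminus\bigcup_{i<k}a_i$ ($n<\omega$) are decreasing, and they are infinite since $B_n\notin\mathcal I$. Let $C_k$ be an infinite pseudointersection, i.e. almost contained in each of them. By maximality some $a_k\in\mathcal A$ hits $C_k$, and $a_k\ne a_i$ for $i<k$, as $C_k\cap a_i$ is finite. Put $c_k=a_k\cap C_k\cap B_0$.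 This is infinite because $C_k\subseteq^*B_0$.

**Step 3: the recursion.** The purpose is to decide every set and to provide pseudointersections. Enumerate all decreasing sequences of subsets of $\omega$ as $\langle C^\xi_n:n<\omega\rangle$, $\xi<\mathfrak c$. We build increasing $\mathcal G_\xi\subseteq\mathcal I^+$, closed under finite intersections, with $|\mathcal G_\xi|\le|\xi|+\omega$. Let $\mathcal G_0$ be the collection of cofinite sets, and take unions at limits. At step $\xi$ let $\mathcal G=\mathcal G_\xi$ and $C_n=C^\xi_n$.

*Case 1: $C_n\cap G\in\mathcal I$ for some $n$ and some $G\in\mathcal G$.* Add $\omega\setminus C_n$ and close under finite intersections. For $G'\in\mathcal G$ we have $G\cap G'\in\mathcal I^+$ and $G\cap G'\cap C_n\in\mathcal I$, so $(G\cap G')\setminus C_n\in\mathcal I^+$, and therefore $G'\setminus C_n\in\mathcal I^+$.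

*Case 2: otherwise.* For each $G\in\mathcal G$ apply Step 2 to $\langle C_n\cap G:n<\omega\rangle$ to get distinct $a^G_k\in\mathcal A$ and infinite $c^G_k\subseteq a^G_k\cap G$, almost contained in every $C_n$. Let
$$g_{G,k}(n)=\min\{m\in c^G_k\cap C_n:m\ge n\}.$$
There are at most $|\mathcal G|+\omega<\mathfrak c=\mathfrak d$ such functions, so there is $f$ such that for all $G,k$ we have $f(n)>g_{G,k}(n)$ for infinitely many $n$. Let $C=\bigcup_n(C_n\cap[n,f(n)])$. Since $C_i\subseteq C_n$ for $i\ge n$, $C\setminus C_n\subseteq\bigcup_{i<n}[i,f(i)]$ is finite. And $C\cap c^G_k$ is infinite: whenever $f(n)>g_{G,k}(n)$, the number $g_{G,k}(n)\ge n$ is in $c^G_k\cap C_n\cap[n,f(n)]\subseteq c^G_k\cap C$. Since $c^G_k\subseteq G\cap a^G_k$, the set $C\cap G$ is hit by all $a^G_k$, $k<\omega$, and $C\cap G\in\mathcal I^+$ by Step 1. Add $C$ and close under finite intersections.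

**Step 4: the ultrafilter.** Let $U$ be the filter generated by $\bigcup_{\xi<\mathfrak c}\mathcal G_\xi$. Then $U\subseteq\mathcal I^+$, and $U$ contains the cofinite sets, so it is nonprincipal. If $x\subseteq\omega$ and $\langle C^\xi_n\rangle$ is the constant sequence with value $x$, step $\xi$ adds $\omega\setminus x$ (Case 1) or a subset $C$ of $x$ (Case 2), so $U$ is an ultrafilter. Let $\mathcal B\subseteq U$ be countable, without loss of generality nonempty and listed with repetitions in type $\omega$, and let $C_n$ be the intersection of its first $n+1$ elements. At the step treating $\langle C_n\rangle$ Case 1 is impossible, as $C_n\cap G\in U\subseteq\mathcal I^+$ for all $G\in\mathcal G$. So there is $C\in U$ with $C\subseteq^*C_n$ for all $n$, hence $C\subseteq^*B$ for all $B\in\mathcal B$. Some $a\in\mathcal A$ hits the infinite set $C$, and hence hits all $B\in\mathcal B$. $\square$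

## 10. The iteration guided by $\diamondsuit_\kappa(S)$

Now we do this for all MAD families of a model with $\mathfrak c=\kappa$. A MAD family of the final model has to be recognized at an intermediate stage $\alpha$, where $\mathfrak d=\mathfrak c$ holds and the trace of the family is MAD. The diamond sequence tells us which trace to consider.

Assume $V=L$; let $\lambda$ be regular uncountable, $\kappa=\lambda^+$, and $S=\{\alpha<\kappa:\mathrm{cf}\,\alpha=\lambda\}$, a stationary set. By GCH $\lambda^\omega=\lambda$ and $\kappa^\omega=\kappa$. By Jensen's theorem there is a $\diamondsuit_\kappa(S)$-sequence $\langle D_\alpha:\alpha\in S\rangle$: $D_\alpha\subseteq\alpha$, and for every $D\subseteq\kappa$ the set $\{\alpha\in S:D\cap\alpha=D_\alpha\}$ is stationary.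

**Step 1: the shape of the iteration.** The purpose is to have small and concretely presented posets $P_\alpha$, so that names can be coded by ordinals before the iteration is known. We define an FS iteration $\langle P_\alpha,\dot Q_\alpha:\alpha<\kappa\rangle$. Each $\dot Q_\alpha$ is a name for a preorder on the set $\lambda$, obtained by pulling back the order of some $\mathbb L_{U_\alpha}$ along a surjection $\lambda\to\mathbb L_{U_\alpha}$. This does not change the extensions, and it preserves $\sigma$-centeredness and strong preservation of $\omega$-hitting. As $P_\alpha$ take the finite partial functions from $\alpha$ to $\lambda$, with $q\le p$ iff $\mathrm{dom}\,p\subseteq\mathrm{dom}\,q$ and $q{\restriction}\beta\Vdash q(\beta)\le p(\beta)$ for $\beta\in\mathrm{dom}\,p$. This is dense in the usual FS iteration, by induction: given a usual condition $p$ with last coordinate $\gamma$ in its support, extend $p{\restriction}\gamma$ to some $r$ of the special form deciding $p(\gamma)=\xi$; then $r\cup\{(\gamma,\xi)\}\le p$.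

Inductively, $P_\alpha$ is ccc, because the iterands are $\sigma$-centered, and $|P_\alpha|\le\lambda$ for $\alpha<\kappa$. So by counting nice names $V^{P_\alpha}\models\mathfrak c\le\lambda^\omega=\lambda$. Conditions of $\mathbb L_{U_\alpha}$ are subsets of a countable set, so $|\mathbb L_{U_\alpha}|\le\lambda$ in $V^{P_\alpha}$. The surjection exists and the definition makes sense. By ccc all cardinals and cofinalities are preserved.

**Step 2: coding names.** The purpose is to let subsets of $\kappa$ describe families of reals. Let $Z$ be the set of pairs $(\dot y,p)$ with $p$ a finite partial function from $\kappa$ to $\lambda$ and $\dot y=\langle C_m:m<\omega\rangle$, each $C_m$ a countable set of such functions. Put $\dot y[G]=\{m:C_m\cap G\ne\emptyset\}$. Let $Z_\alpha$ be the set of those pairs all of whose functions have domain $\subseteq\alpha$. Then $|Z|=\kappa$ (as $\kappa^\omega=\kappa$), $|Z_\alpha|\le\lambda$ for $\alpha<\kappa$ (as $\lambda^\omega=\lambda$), $Z=\bigcup_{\alpha<\kappa}Z_\alpha$, and $Z_\alpha=\bigcup_{\beta<\alpha}Z_\beta$ if $\mathrm{cf}\,\alpha>\omega$, because each pair involves only countably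 many finite functions. By ccc every $P_\alpha$-name for a subset of $\omega$ is equivalent to some $\dot y$ occurring in $Z_\alpha$: let $C_m$ be a maximal antichain among the conditions forcing $m$ into the set. For $\dot y$ occurring in $Z_\alpha$, $\dot y[G_\kappa]=\dot y[G_\alpha]$, as $G_\alpha=G_\kappa\cap P_\alpha$. Fix a bijection $e:\kappa\to Z$ in $V$.

**Step 3: choice of $U_\alpha$.** In $V[G_\alpha]$, if $\alpha\in S$ let
$$\mathcal A_\alpha=\{\dot y[G_\alpha]:(\dot y,p)\in e[D_\alpha]\cap Z_\alpha,\ p\in G_\alpha\}.$$
If $\alpha\in S$, $\mathfrak d=\mathfrak c$ and $\mathcal A_\alpha$ is MAD in $V[G_\alpha]$, let $U_\alpha$ be as in Lemma 9 for $\mathcal A_\alpha$. Otherwise let $U_\alpha$ be any nonprincipal ultrafilter.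

**Step 4: cardinal characteristics.** The purpose is to compute $\mathfrak c$ in $V[G]$ and to see that $\mathfrak d=\mathfrak c$ holds at the stages in $S$. Let $G=G_\kappa$ be generic. By (7) each $\dot Q_\alpha$ adds a real dominating $V[G_\alpha]$, which is therefore not in $V[G_\alpha]$. So $\kappa$ many reals are added, and $\mathfrak c=\kappa$ in $V[G]$, as there are only $\kappa^\omega=\kappa$ nice names. Let $\alpha\in S$. Every real of $V[G_\alpha]$ has a name involving countably many conditions, so it is in some $V[G_\beta]$, $\beta<\alpha$. Also $\mathrm{cf}\,\alpha=\lambda$ in $V[G_\alpha]$. So any family in $V[G_\alpha]$ of fewer than $\lambda$ functions in $\omega^\omega$ is included in some $V[G_\beta]$, $\beta<\alpha$, and is dominated by a real of $V[G_{\beta+1}]$. Together with $\mathfrak c\le\lambda$ this gives $V[G_\alpha]\models\mathfrak b=\mathfrak d=\mathfrak c=\lambda$.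

**Step 5: reflection.** The purpose is to find $\alpha\in S$ at which a given MAD family is guessed correctly. Let $\mathcal A\in V[G]$ be MAD. By the maximum principle it has a name $\dot{\mathcal A}$ forced by all conditions to be MAD. Put
$$D=\{\xi<\kappa:e(\xi)=(\dot y,p),\ p\Vdash\dot y[\dot G]\in\dot{\mathcal A}\}\in V.$$
The following holds for club many $\alpha<\kappa$.

* (i) $e[\alpha]=\bigcup_{\beta<\alpha}Z_\beta$.
* (ii) For every $\dot y$ occurring in $Z_\beta$, $\beta<\alpha$, some maximal antichain of $P_\kappa$ deciding "$\dot y[\dot G]\in\dot{\mathcal A}$" is contained in $P_\alpha$.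
* (iii) For every $\dot x$ occurring in $Z_\beta$, $\beta<\alpha$, there is $\dot a$ occurring in some $Z_{\beta'}$, $\beta'<\alpha$, such that $\Vdash$ "if $\dot x[\dot G]$ is infinite, then $\dot a[\dot G]\in\dot{\mathcal A}$ and $\dot a[\dot G]$ hits $\dot x[\dot G]$".
* (iv) $\dot{\mathcal A}\cap V[\dot G_\alpha]$ is forced to be infinite.

Indeed, each $Z_\beta$ has size $\le\lambda<\kappa$, so $e^{-1}[Z_\beta]$ is bounded in $\kappa$, and each $e(\xi)$ is in some $Z_\beta$. The antichains in (ii) are countable by ccc, so each is contained in $P_\gamma$ for some $\gamma<\kappa$, and for all $\dot y$ occurring in $Z_\beta$ one $\gamma<\kappa$ suffices. Names as in (iii) exist by the maximum principle and can be taken nice, hence they occur in some $Z_{\beta'}$ with $\beta'<\kappa$, and again one $\beta'$ suffices for all of $Z_\beta$. So (i)–(iii) hold at all limit ordinals closed under suitable functions $\kappa\to\kappa$, and these form a club. For (iv) fix nice names for countably many distinct members of $\dot{\mathcal A}$. They are $P_\gamma$-names for some $\gamma<\kappa$, so (iv) holds from some point on.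

Choose $\alpha\in S$ in this club with $D\cap\alpha=D_\alpha$. As $\mathrm{cf}\,\alpha=\lambda>\omega$, (i) gives $e[\alpha]=Z_\alpha$.

*Claim: $\mathcal A_\alpha=\mathcal A\cap V[G_\alpha]$.* If $(\dot y,p)\in e[D_\alpha]\cap Z_\alpha$ and $p\in G_\alpha$, then, as $D_\alpha\subseteq D$, $p$ forces $\dot y[\dot G]\in\dot{\mathcal A}$, so $\dot y[G_\alpha]=\dot y[G]\in\mathcal A$. Conversely let $y\in\mathcal A\cap V[G_\alpha]$. Then $y=\dot y[G_\alpha]$ with $\dot y$ occurring in $Z_\alpha=\bigcup_{\beta<\alpha}Z_\beta$. The antichain of (ii) meets $G$ in some $p\in G\cap P_\alpha=G_\alpha$. This $p$ decides "$\dot y[\dot G]\in\dot{\mathcal A}$", and since $y\in\mathcal A$, it forces it. So $(\dot y,p)\in Z_\alpha=e[\alpha]$, i.e. $(\dot y,p)=e(\xi)$ with $\xi\in D\cap\alpha=D_\alpha$. Hence $y\in\mathcal A_\alpha$.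

The family $\mathcal A_\alpha$ is a.d. as a subset of $\mathcal A$. It is infinite by (iv). If $x\in V[G_\alpha]$ is an infinite subset of $\omega$, then $x=\dot x[G_\alpha]$ with $\dot x$ occurring in some $Z_\beta$, $\beta<\alpha$, and (iii) gives $\dot a[G]\in\mathcal A\cap V[G_\alpha]=\mathcal A_\alpha$ hitting $x$. So $\mathcal A_\alpha$ is MAD in $V[G_\alpha]$, and $\mathfrak d=\mathfrak c$ there by Step 4. Hence $U_\alpha$ was chosen by Lemma 9 for $\mathcal A_\alpha$.

## 11. From $\mathcal A_\alpha$ to an $\omega$-hitting family, and the end of the proofs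

We finish the proof of Theorem A. Let $\mathcal A$, $\alpha$, $\mathcal A_\alpha$ and $U_\alpha$ be as in Step 5, let $\langle Q_k:k<\omega\rangle$ be the sequence added by $\mathbb L_{U_\alpha}$ over $V[G_\alpha]$, and $n_k=n(Q_k)$. We verify (2), (3), (4) of Lemma 3 in $V[G]$ with $\mathcal A_0=\mathcal A_\alpha$.

**Step 6: (2) and (3).** We have $n_k\ge 1$, $|Q_k|=n_k^2$, and $n_k\to\infty$ by (6). If $a\in\mathcal A_\alpha$, then $a\notin U_\alpha$ because $U_\alpha\cap\mathcal I(\mathcal A_\alpha)=\emptyset$, so $|a\cap Q_k|\le n_k$ for almost all $k$ by (6).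

**Step 7: an $\omega$-hitting family in $V[G_{\alpha+1}]$.** The purpose is to restate (4) in a form to which Lemma 8 applies. The family $\mathcal A_\alpha$ itself is not $\omega$-hitting, but it becomes so if we let it act on the possible large pieces of the $Q_k$. In $V[G_{\alpha+1}]$ let
$$D^*=\{(k,t):t\subseteq Q_k,\ |t|\ge n_k\},\qquad\tilde a=\{(k,t)\in D^*:t\cap a\ne\emptyset\}\quad(a\in\mathcal A_\alpha).$$
$D^*$ is countably infinite. *Claim: $\{\tilde a:a\in\mathcal A_\alpha\}$ is $\omega$-hitting on $D^*$ in $V[G_{\alpha+1}]$.* Let $y_r\subseteq D^*$ ($r<\omega$) be infinite. Each $k$ occurs in finitely many elements of $D^*$, so after thinning out we may assume that it occurs at most once in $y_r$. Put $x_r=\bigcup\{t:(k,t)\in y_r\}$. Then $|x_r\cap Q_k|\ge n_k$ for infinitely many $k$. By the choice of $U_\alpha$, Lemma 6 applies in $V[G_\alpha]$ to $U_\alpha$ and $\mathcal A_\alpha$, so some $a\in\mathcal A_\alpha$ hits all $x_r$. As all $t$ are finite, $t\cap a\ne\emptyset$ for infinitely many $(k,t)\in y_r$. That is, $\tilde a$ hits $y_r$, for every $r$.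

**Step 8: (4) in $V[G]$.** The purpose is to carry the claim through the rest of the iteration. Let $z\in V[G]$, $z\subseteq\omega$, with $|z\cap Q_k|\ge n_k$ for infinitely many $k$. Let
$$y=\{(k,z\cap Q_k):|z\cap Q_k|\ge n_k\},$$
an infinite subset of $D^*$. Transfer $D^*$ to $\omega$ by a bijection in $V[G_{\alpha+1}]$, use a name for (the image of) $y$ forced by all conditions to be infinite, and apply Lemma 8 with $\delta=\kappa$ and $\varepsilon=\alpha+1$. Its hypothesis holds by Lemma 7 and $\sigma$-centeredness. This gives infinite $y_l\subseteq D^*$ ($l<\omega$), with $\langle y_l:l<\omega\rangle\in V[G_{\alpha+1}]$, such that every $h\in V[G_{\alpha+1}]$, $h\subseteq D^*$, hitting all $y_l$ hits $y$. By Step 7 choose $a\in\mathcal A_\alpha$ with $\tilde a$ hitting all $y_l$. Then $\tilde a$ hits $y$, i.e. $a\cap z\cap Q_k\ne\emptyset$ for infinitely many $k$. Since $\min Q_k\to\infty$ by (6), $a\cap z$ is infinite.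

**Step 9: conclusion.** By Lemma 3, for every $z\in\mathcal A$ we have $|z\cap Q_k|\le n_k$ for almost all $k$, and $\mathcal A\subseteq\mathcal I_{\bar Q}$, a proper $F_\sigma$ ideal. So $\mathcal A$ is not Laflamme. Since $\mathcal A$ was an arbitrary MAD family of $V[G]$, $P_\kappa$ is ccc, and $\mathfrak c=\kappa$ in $V[G]$, Theorem A is proved. $\blacksquare$

With $\lambda=\aleph_1$ we get $\mathfrak c=\aleph_2<\aleph_\omega$ and no Laflamme family. So $\mathrm{ZFC}+\mathfrak c<\aleph_\omega$ does not prove the existence of a Laflamme family, if ZFC is consistent.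

**Proof of the Corollary.** If ZFC is consistent, so is $\mathrm{ZFC}+V=L$, and we may force over $L$. Let $2\le n<\omega$.

*Non-existence.* Theorem A with $\lambda=\aleph_{n-1}$ gives a model of $\mathfrak c=\aleph_n$ without Laflamme families.

*Existence.* Add $\aleph_n$ Cohen reals (in $\omega^\omega$) to $L$; then $\mathfrak c=\aleph_n$. Let $\langle c_\xi:\xi<\omega_1\rangle$ be $\omega_1$ of them. Every real $x$ of the extension lies in the extension by countably many coordinates, so some $c_\xi$ is Cohen over a model containing $x$. By the example on Cohen reals in Section 1, taking for $x$ a function, $c_\xi\not\le^*x$, so $\{c_\xi:\xi<\omega_1\}$ is unbounded. Taking for $x$ an infinite set, $\{m:c_\xi(m)\text{ even}\}$ splits $x$, so these $\omega_1$ sets split every infinite set. Hence $\mathfrak b=\mathfrak s=\aleph_1$, and Theorem B gives a Laflamme family.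

Finally, if $\mathfrak c=\aleph_1$, then $\mathfrak b=\mathfrak s=\aleph_1$, and Laflamme families exist by Theorem B. $\blacksquare$
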